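# Meeting every deadline online with $27m$ machines

## 1. Loose jobs: earliest deadline first is enough

An operator runs a hall of identical machines. Jobs arrive over time, each with a length and a deadline. The operator may interrupt a job, resume it later and move it between machines at no cost. Someone promises that a planner who knew all jobs in advance could meet every deadline with $m$ machines. The operator does not see the future, but is told $m$ and is given more than $m$ machines. Does a constant factor more always suffice?

Precisely, an instance is a finite set of jobs. Job $j$ has a processing time $p_j\in\mathbb N$ with $p_j\ge 1$, a release date $r_j\in\mathbb N$ (with $0\in\mathbb N$) and a deadline $d_j\in\mathbb N$. Machines have speed $1$, time is continuous, and preemption and migration are allowed at arbitrary real times. A schedule is *feasible* if every job $j$ receives $p_j$ units of processing within $[r_j,d_j]$, no job runs on two machines at once, and no machine processes two jobs at once. An instance is *feasible on $m$ machines* if it has a feasible offline schedule on $m$ machines. A deterministic online algorithm learns of job $j$, together with $p_j$ and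 $d_j$, only at time $r_j$; it knows neither the number of jobs nor any future job. We ask for such an algorithm and an absolute constant $c$ such that for every $m\ge1$ the algorithm, told $m$ and given $\lfloor cm\rfloor$ machines, meets all deadlines of every instance that is feasible on $m$ machines. The problem is Open problem II in the slides at http://people.mpi-inf.mpg.de/~nmegow/workshop-berlin-2012/files/TalkNicoleMegow.pdf, where the state of knowledge is given as "No constant known, not even $O(m)$-approximation."

Throughout, $W_i=[r_i,d_i]$ is the *window* of job $i$, $|X|$ is Lebesgue measure, and relations between sets are meant up to null sets. Schedules are specified on the open intervals between finitely many time points; what happens at those points does not matter.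

There is a case that the simplest algorithm handles: every job needs only a fixed fraction, bounded away from $1$, of its window. The algorithm is *EDF* (earliest deadline first): at any time run the released unfinished jobs with the earliest deadlines, as many as there are machines, with a fixed tie-breaking. Its decisions change only at releases and completions, so it preempts finitely often.

**Lemma 1 (EDF).** Let $0<\xi<\delta<1$ and $m'>0$. Consider finitely many jobs with windows $[r_i,d_i]$ and works $0<p_i\le(1-\delta)(d_i-r_i)$, such that for every interval $I$ the total work of jobs with window inside $I$ is at most $m'|I|$. If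
$$M\ge m'\,\frac{1-\xi}{\xi(\delta-\xi)},$$
then EDF on $M$ machines meets all deadlines.

The plan of the proof: a job that misses its deadline was idle for a long time, and while it was idle all machines worked on urgent jobs. We go back in time as far as "the machines are busy for at least a fraction $\xi$ of the time" remains true. The work done since then must belong to jobs whose windows start not much earlier, and that is too much work for the volume hypothesis.

**Step 1: the missed job forces many busy times.** Suppose some deadline is missed. Let $j$ be a job missing its deadline with $d:=d_j$ minimal, and let $J$ be the set of jobs with deadline at most $d$. Call a time before $d$ *busy* if all $M$ machines process jobs of $J$. If at some time before $d$ a released unfinished job $i\in J$ is not run, then all $M$ machines run jobs with deadline at most $d_i\le d$, so that time is busy. Let $B(s)$ be the measure of the busy times in $[s,d]$. Job $j$ is unfinished at $d$, so within $[r_j,d]$ it was not run for more than $(d-r_j)-p_j$ time units, all of them busy: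
$$B(r_j)>(d-r_j)-p_j\ge\delta(d-r_j).$$

**Step 2: choose the starting point.** We want the earliest time from which the busy fraction up to $d$ is at least $\xi$. Let $\varphi(s)=B(s)-\xi(d-s)$. This is continuous, and $\varphi(r_j)>(\delta-\xi)(d-r_j)>0$. Since $B$ is bounded, $\varphi(s)\to-\infty$ as $s\to-\infty$. So $s_0=\min\{s\le r_j:\varphi(s)\ge0\}$ exists. Put $L=d-s_0>0$. In $[s_0,d]$ EDF does at least $MB(s_0)\ge M\xi L$ units of work on $J$.

**Step 3: this work belongs to jobs released not long before $s_0$.** The work is on jobs of $J$ that are released at or after $s_0$, or are released before $s_0$ and unfinished at $s_0$. Let $i$ be of the second kind. Less than $p_i$ of it was processed by $s_0$, so within $[r_i,s_0]$ it was not run for more than $(s_0-r_i)-p_i$ time units, all busy. Hence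
$$(s_0-r_i)-p_i\le B(r_i)-B(s_0)<\xi(d-r_i)-\xi(d-s_0)=\xi(s_0-r_i),$$
where the strict inequality holds because $r_i<s_0$ gives $\varphi(r_i)<0\le\varphi(s_0)$. Therefore
$$(1-\xi)(s_0-r_i)<p_i\le(1-\delta)(d_i-r_i)\le(1-\delta)(s_0-r_i+L),$$
that is, $s_0-r_i<\rho L$ with $\rho=\frac{1-\delta}{\delta-\xi}$.

**Step 4: contradict the volume bound.** All the jobs from Step 3 have their windows in some interval $[s',d]$ with $s'>s_0-\rho L$. Their total work is at most $m'(d-s')$, so
$$M\xi L\le m'(d-s')<m'(1+\rho)L=m'\,\frac{1-\xi}{\delta-\xi}\,L.$$
This contradicts the hypothesis on $M$. $\square$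

**Example 1.** Suppose an instance is feasible on $m$ machines and $p_i\le\frac49(d_i-r_i)$ for all $i$. Jobs with window inside $I$ are processed inside $I$ by the feasible schedule, so their total work is at most $m|I|$. Take $\delta=\frac59$, $\xi=\frac5{18}$, $m'=m$. Then
$$\frac{1-\xi}{\xi(\delta-\xi)}=\frac{13/18}{(5/18)^2}=\frac{234}{25}=9.36,$$
so EDF on $10m$ machines meets all deadlines.

What changes when some jobs need nearly all of their window? EDF then fails with any number of machines, already for $m=2$.

**Example 2.** Fix $M\ge1$. At time $0$ release $M$ short jobs with $p=2$, $d=2M$, and one long job with $p=2M+1$, $d=2M+2$. Two machines suffice offline: one runs the short jobs one after another in $[0,2M]$, the other runs the long job. EDF on $M$ machines runs the $M$ short jobs throughout $[0,2]$. The long job then has $2M$ time units left for $2M+1$ units of work.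

The long job can afford to be idle for only one time unit, and EDF does not look at this. The rest of the lecture is about such jobs, and the goal is the following.

**Theorem 1.** There is a deterministic online algorithm that, told $m$ and given $27m$ speed-$1$ machines, produces a feasible schedule for every instance that is feasible on $m$ speed-$1$ machines.

So the answer to the question is yes, with $c=27$. Integrality of the data is never used, so the theorem also holds for real data.

## 2. Laxity and compulsory work

From now on the instance is feasible on $m$ machines. We extract from this one family of inequalities, and use nothing else about the offline schedule.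

**Definition (laxity, compulsory work).** The *laxity* of job $i$ is $\lambda_i=d_i-r_i-p_i$. It is nonnegative because the instance is feasible. Job $i$ is *alive* during $[r_i,d_i)$. For measurable $X$ the *compulsory work* of $i$ in $X$ is
$$C_i(X)=\bigl(|X\cap W_i|-\lambda_i\bigr)^+ .$$

In a feasible schedule, which may be assumed to give job $i$ exactly $p_i$ units, job $i$ is idle for exactly $\lambda_i$ time units of $W_i$. Even if all this idle time is placed inside $X$, the job is processed for at least $C_i(X)$ units inside $X$. Since $m$ machines offer capacity $m|X|$ in $X$, we get for every bounded measurable $X$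
$$\sum_i C_i(X)\le m|X| .\tag{1}$$

**Example 3.** Let $W_i=[0,4]$ and $p_i=2$, so $\lambda_i=2$. Then $C_i([0,2])=C_i([2,4])=0$, since the job can avoid either half. But $C_i([0,4])=2$, since it cannot avoid both. Compulsory work appears only on sets larger than the laxity.

The example shows the general pattern: $C_i$ is *supermodular*,
$$C_i(X\cup Y)+C_i(X\cap Y)\ge C_i(X)+C_i(Y).\tag{2}$$
Indeed, put $\mu(X)=|X\cap W_i|$ and $f(x)=(x-\lambda_i)^+$. Then $\mu(X\cap Y)+\mu(X\cup Y)=\mu(X)+\mu(Y)$, and both $\mu(X)$ and $\mu(Y)$ lie between $\mu(X\cap Y)$ and $\mu(X\cup Y)$. For a convex $f$, among pairs with a given sum the more spread-out pair has the larger value of $f(x)+f(y)$; this is (2). Also $C_i$ is monotone in $X$.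

## 3. Three classes of jobs, and a budget of $\frac16\lambda_i$

We now dispose of everything that Section 1 can handle, and see what remains. Split the jobs into three classes:

* $\mathcal Z$: $\lambda_i=0$;
* $\mathcal L$ (loose): $\lambda_i>0$ and $|W_i|\le\frac32\lambda_i$;
* $\mathcal T$ (tight): $\lambda_i>0$ and $|W_i|>\frac32\lambda_i$.

**Pool Z ($m$ machines).** Every $i\in\mathcal Z$ runs throughout $W_i$; it has no choice. To see that $m$ machines suffice, let $t$ be neither a release date nor a deadline, and let $k$ jobs of $\mathcal Z$ be alive at $t$. For a small interval $X\ni t$ inside all their windows each of them has $C_i(X)=|X|$, so (1) gives $k|X|\le m|X|$ and $k\le m$.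

**Definition (young, mature).** A job $i\in\mathcal T$ is *young* during $[r_i,r_i+\frac32\lambda_i)$ and *mature* during $[r_i+\frac32\lambda_i,d_i)$.

While a tight job is young, it has plenty of room, provided we ask for only a part of its work. So we hand this part to EDF.

**Pool E ($13m$ machines).** Run EDF on all $i\in\mathcal L$ and, for each $i\in\mathcal T$, on a *subjob* with window $[r_i,r_i+\frac32\lambda_i]$ and work $\min\{p_i,\frac23\lambda_i\}$.

**Lemma 2.** Pool E meets all its deadlines. So every loose job is completed on time, and every tight job $i$ receives $\min\{p_i,\frac23\lambda_i\}$ units while young.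

*Proof.* We check the hypotheses of Lemma 1 with $\delta=\frac59$, $\xi=\frac5{18}$, $m'=\frac43m$.

For the density: a loose job has $\lambda_i\ge\frac23|W_i|$, so $p_i=|W_i|-\lambda_i\le\frac13|W_i|\le\frac49|W_i|$. A subjob has work at most $\frac23\lambda_i=\frac49\cdot\frac32\lambda_i$.

For the volume, let $I$ be an interval. If $i\in\mathcal L$ and $W_i\subseteq I$, then $p_i=|W_i|-\lambda_i=C_i(I)$. If $i\in\mathcal T$ and its subjob window lies in $I$, then $|I\cap W_i|\ge\frac32\lambda_i$, so $C_i(I)\ge\frac12\lambda_i$, and the work of the subjob is at most $\frac23\lambda_i\le\frac43C_i(I)$. By (1) the total is at most $\frac43m|I|$.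

By the computation in Example 1, Lemma 1 asks for $\frac43\cdot 9.36\,m=12.48\,m\le13m$ machines. $\square$

What is left is a clean statement about mature jobs. Over its whole life a tight job may be idle for $\lambda_i$. If $p_i>\frac23\lambda_i$, then while young it is idle for $\frac32\lambda_i-\frac23\lambda_i=\frac56\lambda_i$. So *it is enough to run every mature tight job except for a total time of at most $\frac16\lambda_i$*, and to do so on $O(m)$ machines. For instance, a job with $W=[0,12]$, $p=8$, $\lambda=4$ is young in $[0,6)$ and receives $\frac83$ units there. The remaining $\frac{16}3=6-\frac23$ units must be done in $[6,12)$, where it may idle for $\frac23=\frac16\lambda$.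

## 4. Nested windows defeat three natural rules

The first rule one would try is to run every mature unfinished job. The second is to fix a number $K$ of machines and run the $K$ latest-released mature unfinished jobs, or the $K$ with the smallest laxities. All three fail, and one picture explains it.

**Example 4 (a nest).** Fix $K\ge1$ and an integer $T\ge3\cdot4^{K-1}$. For $i=0,\dots,K-1$ let job $i$ have
$$W_i=[T-3\cdot4^i,\;T+3\cdot4^i],\qquad p_i=4\cdot4^i,\qquad \lambda_i=2\cdot4^i .$$
Each job is tight, since $\frac32\lambda_i=3\cdot4^i<6\cdot4^i$, and each becomes mature exactly at time $T$. The nest is feasible on one machine: process job $0$ inside $W_0$, of length $6\ge4$, and job $i\ge1$ inside $W_i\setminus W_{i-1}$, of measure $6\cdot4^i-6\cdot4^{i-1}=\frac92\cdot4^i\ge4\cdot4^i$. At time $T$ pool E has given job $i$ at most $\frac23\lambda_i=\frac43\cdot4^i$ units, so at least $\frac83\cdot4^i\ge\frac83$ units remain. During $(T,T+\frac83)$ all $K$ jobs are mature, alive and unfinished. Running all of them takes $K$ machines, although $m=1$.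

**Example 5 (repeated nests).** Fix $K$ and put $q=4^K$. Place $q$ nests as in Example 4 with centers $T_s=6\cdot4^K s$, $s=1,\dots,q$. Their windows reach only $3\cdot4^{K-1}$ to each side of the centers, so windows of different nests are disjoint and all nests together are feasible on one machine. Add one job $P$ with $r_P=0$, $d_P=6\cdot4^K(q+1)$ and $\lambda_P=2\cdot4^K$. The instance is feasible on two machines. The job $P$ is tight, and it is mature from $3\cdot4^K<T_1$ on. In each interval $(T_s,T_s+\frac83)$ the $K$ jobs of the nest are mature and unfinished, they are released later than $P$, and their laxities, at most $2\cdot4^{K-1}$, are smaller than $\lambda_P$. So neither the rule "$K$ latest" nor the rule "$K$ smallest laxities" runs $P$ there. In total $P$ is idle for at least $\frac83q=\frac83\cdot4^K>\lambda_P$, and it misses its deadline.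

It is instructive to see where a proof for the rule "$K$ latest" would break. Let $D$ be the set of times at which $P$ is passed over. Every time in $D$ is covered by $K$ later mature jobs, and one would like to conclude that these jobs have compulsory work about $K|D|$ in $D$, against (1). But $C_i(D)=(|D\cap W_i|-\lambda_i)^+$ vanishes for each job $i$ with $\lambda_i\ge|D\cap W_i|$. In Example 5 the delay that one nest causes to $P$ is small compared with the laxities of most jobs causing it, so (1) sees nothing.

Example 5 also suggests a remedy. On the core $[T_s-3,T_s+3]$ of a nest, job $0$ of that nest has compulsory work $6-2=4$. So the union $X$ of the first cores is a set on which the later jobs have compulsory work at rate at least $\frac23$. As cores accumulate, $|X|$ grows. Once $|X|\ge\frac32\lambda_P$, the job $P$ itself has compulsory work at least $|X|-\lambda_P\ge\frac13|X|$ in $X$. From then on $P$ holds a certificate: on $X$ the later jobs are forced to work at a certain rate, and $P$ adds at least $\frac13$ to that rate. We may give such a job an additional machine and pay for it with the forced rate, which by (1) never exceeds $m$.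

## 5. Priced sets and the selection rule

We make the certificates precise. A certificate for $P$ at price $\kappa$ should be a set on which the later tight jobs have much compulsory work compared with $\kappa$ times its measure.

Index the jobs in the order in which they become known. Write $i\succ j$ ("$i$ is later than $j$") if $r_i>r_j$, or if $r_i=r_j$ and $i$ has the larger index. This is a total order.

**Definition (priced sets).** For $P\in\mathcal T$, $\kappa\ge0$ and bounded measurable $X\subseteq[r_P,\infty)$ let
$$G_P(X)=\sum_{i\in\mathcal T,\ i\succ P}C_i(X),\qquad F_{P,\kappa}(X)=G_P(X)-\kappa|X| .$$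
For $t\ge r_P$ let $A_t(P,\kappa)$ be the maximizer of $F_{P,\kappa}$ over measurable $X\subseteq[r_P,t]$ that has the largest measure (Lemma 3 shows that it exists and is unique), and let $a_t(P,\kappa)=|A_t(P,\kappa)|$.

A tight job with $r_i\ge t$ has $C_i(X)=0$ for all $X\subseteq[r_P,t]$, so $A_t(P,\kappa)$ depends only on jobs known at time $t$.

**Example 6.** Let $P$ have $r_P=0$ and $\lambda_P=2$, and let there be one later tight job, with window $[0,6]$ and laxity $2$. For $X\subseteq[0,t]$ with $t\le6$ we have $F_{P,\kappa}(X)=(|X|-2)^+-\kappa|X|$, a convex function of $|X|$, so the maximum is at $|X|=0$ or $|X|=t$. The values there are $0$ and, for $t\ge2$, $(1-\kappa)t-2$. So for $0<\kappa<1$ and $t\le 6$, $A_t(P,\kappa)=[0,t]$ if $t\ge\frac2{1-\kappa}$, and $A_t(P,\kappa)=\emptyset$ otherwise. At price $\frac14$ the set appears at $t=\frac83$, at price $\frac12$ only at $t=4$. For $t\ge6$ and price $\frac14$ we get $A_t=[0,6]$: time after $6$ costs and brings nothing.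

**Definition (full).** $P$ is *$\kappa$-full at $t$* if $a_t(P,\kappa)\ge\frac32\lambda_P$.

In Example 6, $\frac32\lambda_P=3$, so $P$ is $\frac14$-full from $t=3$ on and $\frac12$-full from $t=4$ on.

**Pool S ($13m-1$ machines): selection at time $t$.** Put
$$b=9m+1,\qquad \kappa(h)=\frac{h-b}4\quad(h>b).$$
Let $M_t=\{i\in\mathcal T:\ r_i+\frac32\lambda_i\le t<d_i\}$ be the set of mature jobs; completed jobs are included. Set $h:=1$ and go through $M_t$ from the latest to the earliest job in the order $\succ$. If $h\le b$, or if $h>b$ and the current job is $\kappa(h)$-full at $t$, select it as $P_h$ and set $h:=h+1$. Otherwise skip it, and call the current value $h>b$ its *skip index*. All selected jobs that are not yet completed run at time $t$.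

So the $b$ latest mature jobs run unconditionally. After that, the job asking for index $h$ must have a large certificate at price $\kappa(h)$. The price rises by $\frac14$ per index, which is less than the rate $\frac13$ that a full job adds. For $m=1$ we have $b=10$, and indices $11,12,13$ have prices $\frac14,\frac12,\frac34$.

The selection does not look at how much of the jobs has been processed. A tight job is handled by pool E while young and by pool S while mature, so it never runs on two machines at once. Two things have to be proved: few jobs are selected at any time (Lemma 4), and every tight job is skipped for at most $\frac16\lambda_P$ in total (Lemma 6).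

## 6. Existence and monotonicity of the priced sets

Fix $P\in\mathcal T$ and write $\Psi_t(\kappa)=\max_{X\subseteq[r_P,t]}F_{P,\kappa}(X)$.

**Lemma 3.**
(i) $A_t(P,\kappa)$ exists and is unique. It is a union of some of the cells into which releases and deadlines cut $[r_P,t]$.
(ii) For $t\le t'$: $A_t(P,\kappa)\subseteq A_{t'}(P,\kappa)$.
(iii) $a_t(P,\kappa)$ is nonincreasing in $\kappa$, and $\Psi_t(\kappa)=\int_\kappa^m a_t(P,\kappa')\,d\kappa'$ for $0\le\kappa\le m$.

**Step 1: existence in (i), by reduction to finitely many variables.** For $X\subseteq[r_P,t]$ each $|X\cap W_i|$ is a sum of numbers $|X\cap e|$ over cells $e$. So $F_{P,\kappa}(X)$ and $|X|$ are continuous functions of the finite vector of the $|X\cap e|$. These vectors form exactly the compact box $\prod_e[0,|e|]$. So maximizers of $F_{P,\kappa}$ exist. The vectors of maximizers form a compact set, so among the maximizers there is one of largest measure.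

**Step 2: uniqueness and shape in (i), by supermodularity.** Summing (2) over the jobs, and since $|X|$ is modular, $F=F_{P,\kappa}$ satisfies
$$F(A\cup B)+F(A\cap B)\ge F(A)+F(B).\tag{3}$$
If $A,B$ are maximizers, the right side is twice the maximum, so $A\cup B$ is a maximizer. If both have the largest measure, then $|A\cup B|=|A|=|B|$, so $A=B$. If a maximizer $A$ of largest measure had $0<|A\cap e|<|e|$ for a cell $e$, then replacing $A\cap e$ by a different subset of $e$ of equal measure would keep the vector, hence would give a second maximizer of largest measure, which is impossible. In particular $A_t(P,\kappa)$ can be found by finite enumeration.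

**Step 3: monotonicity in time, (ii).** Let $A=A_t(P,\kappa)$ and $A'=A_{t'}(P,\kappa)$. Since $A\cap A'\subseteq[r_P,t]$, we have $F(A\cap A')\le F(A)$. By (3), $F(A\cup A')\ge F(A')$. So $A\cup A'\subseteq[r_P,t']$ is a maximizer at $t'$. Since $A'$ has the largest measure among these, $A\subseteq A'$.

**Step 4: comparing two prices, (iii).** Write $a(\kappa)=a_t(P,\kappa)$, $\Psi=\Psi_t$, and let $0\le\kappa<\kappa'$. Testing price $\kappa'$ with the set $A_t(P,\kappa)$, and price $\kappa$ with $A_t(P,\kappa')$, we get
$$\Psi(\kappa')\ge\Psi(\kappa)-(\kappa'-\kappa)a(\kappa),\qquad \Psi(\kappa)\ge\Psi(\kappa')+(\kappa'-\kappa)a(\kappa').$$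
Together,
$$(\kappa'-\kappa)\,a(\kappa')\le\Psi(\kappa)-\Psi(\kappa')\le(\kappa'-\kappa)\,a(\kappa).\tag{4}$$
In particular $a(\kappa')\le a(\kappa)$.

**Step 5: the integral formula.** For a partition $\kappa=\kappa_0<\dots<\kappa_N=m$, summing (4) over consecutive points gives
$$\sum_{k=1}^N(\kappa_k-\kappa_{k-1})a(\kappa_k)\le\Psi(\kappa)-\Psi(m)\le\sum_{k=1}^N(\kappa_k-\kappa_{k-1})a(\kappa_{k-1}).$$
These are lower and upper Riemann sums of the monotone bounded function $a$, with $0\le a\le t-r_P$, so both tend to $\int_\kappa^m a$ as the mesh tends to $0$. Finally $\Psi(m)=0$: by (1), $F_{P,m}\le0$, and $F_{P,m}(\emptyset)=0$. $\square$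

As a check, in Example 6 with $m=1$ and $2\le t\le6$: $\Psi_t(\kappa)=((1-\kappa)t-2)^+$. Also $a_t(\kappa')=t$ for $\kappa'\le1-\frac2t$ and $a_t(\kappa')=0$ beyond, so for $\kappa\le1-\frac2t$ the integral is $t(1-\frac2t-\kappa)=(1-\kappa)t-2$.

## 7. At most $13m-1$ jobs are selected

**Lemma 4.** At every time at most $13m-1$ jobs are selected.

*Proof.* The point is that the last selected job pays for all indices: its certificate shows a forced rate that (1) bounds by $m$. Let $H$ jobs be selected at time $t$. If $H\le b=9m+1$, then $H\le13m-1$ since $m\ge1$. Suppose $H>b$. Let $P=P_H$ and $X=A_t(P,\kappa(H))$. Since $P$ is $\kappa(H)$-full, $|X|\ge\frac32\lambda_P>0$. From $F_{P,\kappa(H)}(X)\ge F_{P,\kappa(H)}(\emptyset)=0$ we get $G_P(X)\ge\kappa(H)|X|$. Since $P$ is alive at $t$, $X\subseteq[r_P,t]\subseteq W_P$, so $C_P(X)\ge|X|-\lambda_P\ge\frac13|X|$. The job $P$ is not among those counted in $G_P$, so (1) gives $\kappa(H)+\frac13\le m$. Hence $H\le b+4m-\frac43$, and since $H$ is an integer, $H\le b+4m-2=13m-1$. $\square$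

Two consequences. First, only indices $h\le13m$ are ever tested, so a skip index satisfies $\kappa(h)\le\frac{4m-1}4<m$. Second, the schedule is well defined, with finitely many preemptions. By Lemma 3(ii), $\kappa(h)$-fullness of a job persists once it is attained. So the ordered list of selected jobs and the skip indices are constant on the open intervals between finitely many *breakpoints*: releases, deadlines, maturity times $r_i+\frac32\lambda_i$, and for each $P\in\mathcal T$ and $b<h\le13m$ the infimum of the times at which $P$ is $\kappa(h)$-full.

## 8. Saturation: every job selected ahead of $P$ has used up its laxity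

Section 4 showed the obstruction: jobs blocking $P$ may have so much laxity that blocking creates no compulsory work. The next lemma says that with the priced selection this cannot happen. If $P$ is skipped at index $h$, then every job selected before it already meets $A_t(P,\kappa(h))$ in at least its laxity. From then on each further time unit added to that set adds a full unit to its compulsory work. The reason is that otherwise the blocking job's own certificate could be added to the set at a profit.

**Lemma 5.** Let $P\in M_t$ be skipped at time $t$ with skip index $h$, let $P_1\succ\dots\succ P_{h-1}$ be the jobs selected before it, and let $A=A_t(P,\kappa(h))$. Then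
$$|A\cap[r_{P_{h'}},t]|\ge\lambda_{P_{h'}}\qquad\text{for all }h'=1,\dots,h-1 .$$

**Step 1: set up a downward induction on $h'$.** We start at $h'=h-1$, the blocking job closest to $P$ in the order. Assume the claim for all $h''$ with $h'<h''<h$. Write $R=P_{h'}$, $\lambda=\lambda_R$, $Z=A\cap[r_R,t]$, and suppose for contradiction that $|Z|<\lambda$.

**Step 2: choose the set to add.** Let
$$X=\begin{cases}A_t(R,\kappa(h'))&\text{if }h'>b,\\ [r_R,t]&\text{if }h'\le b.\end{cases}$$
Then $|X|\ge\frac32\lambda$: if $h'>b$, because $R$ was selected and so is $\kappa(h')$-full; if $h'\le b$, because $R$ is mature at $t$. Since $R\succ P$ we have $r_R\ge r_P$, so $X\subseteq[r_R,t]\subseteq[r_P,t]$. Hence $X\setminus A=X\setminus Z$, and $|X\setminus Z|\ge|X|-|Z|>\frac12\lambda>0$. We shall show $F_{P,\kappa(h)}(A\cup X)>F_{P,\kappa(h)}(A)$, which contradicts the choice of $A$.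

**Step 3: bound the increase of $G_P$, group by group.** The tight jobs $i\succ P$ fall into the following disjoint groups.

* *The jobs $P_{h''}$ with $h'<h''<h$.* They satisfy $R\succ P_{h''}\succ P$ and are alive at $t$. So $X\subseteq[r_R,t]\subseteq[r_{P_{h''}},t]\subseteq W_{P_{h''}}$, and $A\cap W_{P_{h''}}=A\cap[r_{P_{h''}},t]$ has measure at least $\lambda_{P_{h''}}$ by the induction hypothesis. The positive part is therefore inactive, and each $C_{P_{h''}}$ increases by exactly $|X\setminus Z|$. There are $h-1-h'$ such jobs.
* *The job $R$ itself.* Here $A\cap W_R=Z$ and $|Z|<\lambda$, so $C_R(A)=0$. After adding $X$ the value is $(|Z\cup X|-\lambda)^+\ge|X|-\lambda\ge\frac13|X|\ge\frac13|X\setminus Z|$.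
* *The jobs $i\succ R$.* For these $r_i\ge r_R$, so $W_i\cap[r_P,t]\subseteq[r_R,t]$ and only the parts of the sets inside $[r_R,t]$ matter. The total increase is $G_R(Z\cup X)-G_R(Z)\ge0$. If $h'>b$ we can say more. By supermodularity, and then by maximality of $X$ for $F_{R,\kappa(h')}$ compared with $X\cap Z\subseteq[r_R,t]$,
$$G_R(Z\cup X)-G_R(Z)\ge G_R(X)-G_R(X\cap Z)\ge\kappa(h')|X\setminus Z|.$$
* *All other jobs.* Their increase is at least $0$, since each $C_i$ is monotone.

**Step 4: compare with the price.** The term $-\kappa(h)|\cdot|$ changes by $-\kappa(h)|X\setminus Z|$. If $h'>b$, then $\kappa(h)-\kappa(h')=\frac{h-h'}4$, and the total change of $F_{P,\kappa(h)}$ is at least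
$$\Bigl[(h-1-h')+\tfrac13-\tfrac{h-h'}4\Bigr]|X\setminus Z|=\Bigl[\tfrac34(h-h')-\tfrac23\Bigr]|X\setminus Z|\ge\tfrac1{12}|X\setminus Z|>0,$$
because $h-h'\ge1$. If $h'\le b$, put $n=h-b\ge1$. Then $h-1-h'\ge n-1$ and $\kappa(h)=\frac n4$, and the total change is at least
$$\Bigl[n-1+\tfrac13-\tfrac n4\Bigr]|X\setminus Z|=\Bigl[\tfrac34n-\tfrac23\Bigr]|X\setminus Z|\ge\tfrac1{12}|X\setminus Z|>0 .$$
Both cases contradict the maximality of $A$. $\square$

The tightest case is $h'=h-1>b$: there is no job between $R$ and $P$, and the gain is $\kappa(h')+\frac13$ against the price $\kappa(h')+\frac14$. This is where the step $\frac14<\frac13$ is used.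

## 9. A potential that bounds the delay

**Lemma 6.** For $P\in\mathcal T$ let $D_P$ be the set of times $t\in[r_P+\frac32\lambda_P,d_P)$ at which $P$ is not selected. Then $|D_P|\le\frac16\lambda_P$.

The plan: while $P$ is skipped, the optimum value $\Psi_t(\kappa(h))$ grows at rate at least about $9m$, by saturation. We transfer this growth to a quantity that does not depend on $h$, never decreases, and is bounded by $\frac32\lambda_Pm$. Dividing gives $\frac16\lambda_P$.

**Step 1: define the potential.** Write $a_t(\kappa)=a_t(P,\kappa)$ and let
$$Q_t=\int_0^m\min\{a_t(\kappa),\tfrac32\lambda_P\}\,d\kappa\in\bigl[0,\tfrac32\lambda_Pm\bigr].$$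
By Lemma 3(ii), $a_t(\kappa)$ is nondecreasing in $t$ for each $\kappa$, so $Q_t$ is nondecreasing in $t$. A mature job is either selected or skipped, so $D_P$ is, up to finitely many points, the union of the intervals $(u,v)$ between consecutive breakpoints on which $P$ is mature and skipped. On such an interval the skip index $h$ and the earlier selections $P_1,\dots,P_{h-1}$ are constant. Fix one, and let $u<t<t'<v$.

**Step 2: the optimum at price $\kappa(h)$ grows quickly.** Let $A=A_t(P,\kappa(h))$. By Lemma 5 each $P_{h'}$ with $h'<h$ satisfies $|A\cap W_{P_{h'}}|\ge\lambda_{P_{h'}}$. It is also alive throughout $(t,t']$, so $(t,t']\subseteq W_{P_{h'}}$. Since $A\subseteq[r_P,t]$ is disjoint from $(t,t']$,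
$$C_{P_{h'}}(A\cup(t,t'])-C_{P_{h'}}(A)=t'-t .$$
All these $h-1$ jobs are $\succ P$, the other $C_i$ do not decrease, and $A\cup(t,t']\subseteq[r_P,t']$ is admissible at time $t'$. Hence
$$\Psi_{t'}(\kappa(h))-\Psi_t(\kappa(h))\ge(h-1-\kappa(h))(t'-t)\ge(b-\tfrac14)(t'-t),\tag{5}$$
where with $n=h-b\ge1$ we used $h-1-\kappa(h)=b-1+\frac34n\ge b-\frac14$.

**Step 3: transfer the growth to $Q$.** Since $P$ is skipped with index $h$ at $t$ and at $t'$, it is not $\kappa(h)$-full at either time. As $a$ is nonincreasing in $\kappa$, we have $a_t(\kappa)<\frac32\lambda_P$ and $a_{t'}(\kappa)<\frac32\lambda_P$ for all $\kappa\ge\kappa(h)$. So on $[\kappa(h),m]$ the minimum in $Q$ equals $a$ at both times; recall that $\kappa(h)<m$. On $[0,\kappa(h))$ the integrand is nondecreasing in time. By Lemma 3(iii) and (5),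
$$Q_{t'}-Q_t\ge\int_{\kappa(h)}^m(a_{t'}-a_t)\,d\kappa=\Psi_{t'}(\kappa(h))-\Psi_t(\kappa(h))\ge(b-\tfrac14)(t'-t).$$

**Step 4: add up.** By monotonicity $Q_v-Q_u\ge Q_{t'}-Q_t$. Letting $t\downarrow u$ and $t'\uparrow v$ gives $Q_v-Q_u\ge(b-\frac14)(v-u)$. Summing over the finitely many intervals, which are disjoint, and using that $Q$ is nondecreasing with values in $[0,\frac32\lambda_Pm]$, we get
$$(b-\tfrac14)\,|D_P|\le\tfrac32\lambda_Pm .$$
Since $b-\frac14=9m+\frac34\ge9m$, this gives $|D_P|\le\frac16\lambda_P$. $\square$

## 10. Adding the three pools: proof of Theorem 1

Jobs of $\mathcal Z$ are completed by pool Z and jobs of $\mathcal L$ by pool E (Section 3). Let $i\in\mathcal T$. While young, it receives $\min\{p_i,\frac23\lambda_i\}$ units by Lemma 2. If this equals $p_i$, it is complete. Otherwise it has received $\frac23\lambda_i$ units, and by Lemma 6 it is selected while mature for a total time of at least $(|W_i|-\frac32\lambda_i)-\frac16\lambda_i$. It runs at all these times unless it is already complete. Since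
$$\tfrac23\lambda_i+|W_i|-\tfrac32\lambda_i-\tfrac16\lambda_i=|W_i|-\lambda_i=p_i,$$
it is completed by $d_i$.

Pool Z uses $m$ machines, pool E uses $13m$, and by Lemma 4 pool S never needs more than $13m-1$. The total is $m+13m+(13m-1)\le27m$. No job runs on two machines at once, since a tight job uses pool E only while young and pool S only while mature. All decisions at time $t$ use only jobs released by time $t$; for pool S this was noted after the definition of $A_t(P,\kappa)$. This proves Theorem 1. $\blacksquare$

## 11. Unknown $m$: doubling

**Theorem 2.** There is a deterministic online algorithm, not told $m$, that meets all deadlines using fewer than $108\cdot\mathrm{OPT}$ machines, where $\mathrm{OPT}$ is the minimum number of machines on which the instance is feasible.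

*Proof.* We guess $m$ by powers of two and keep the guesses on separate machines. Let $m_t$ be the minimum number of machines on which the set of jobs released by time $t$ is feasible. It is known at time $t$, and it is nondecreasing in $t$. Assign a job released at $r$ to copy $k$, where $k\ge0$ is the least integer with $m_r\le2^k$. Copy $k$ is the algorithm of Theorem 1 with parameter $2^k$ on its own $27\cdot2^k$ machines.

Each copy gets a legitimate instance: if $t$ is the last release date of a job in copy $k$, then all jobs of copy $k$ are among the jobs released by $t$, and $m_t\le2^k$. So they are feasible on $2^k$ machines, and Theorem 1 applies.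

It remains to count machines. Let $k$ be the largest copy used. If $k\ge1$, some job assigned to it has $2^{k-1}<m_r\le\mathrm{OPT}$; if $k=0$, then $2^k=1<2\,\mathrm{OPT}$. In both cases $2^k<2\,\mathrm{OPT}$. So the number of machines is at most
$$\sum_{k'=0}^{k}27\cdot2^{k'}<54\cdot2^k<108\,\mathrm{OPT}.\qquad\square$$

## 12. A lower bound: $M\ge\frac98m$

**Theorem 3.** For every even $m$, a deterministic online algorithm on $M$ machines that is correct for all $m$-feasible instances needs $M\ge\frac98m$. In particular $M\ge3$ for $m=2$, so any constant $c$ as in the question satisfies $c\ge\frac32$.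

The algorithm must split its effort in $[0,1]$ between urgent jobs and long ones before it knows which continuation it faces.

**Step 1: the common start.** At time $0$ release $m$ jobs of type A ($p=1$, $d=2$) and $m/2$ jobs of type B ($p=2$, $d=4$). Let $\alpha,\beta$ be the amounts of work done by time $1$ on A and on B. Then $\alpha+\beta\le M$.

**Step 2: a continuation that punishes small $\alpha$.** At time $1$ release $m$ jobs with $p=1$, $d=2$. This is feasible on $m$ machines: run A in $[0,1]$, the new jobs in $[1,2]$, and B in $[2,4]$. In $[1,2]$ the algorithm must do $m$ units of new work and the remaining $m-\alpha$ units of A, so $m+(m-\alpha)\le M$. Hence $\alpha\ge2m-M$, and therefore $\beta\le M-\alpha\le2M-2m$.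

**Step 3: a continuation that punishes small $\beta$.** Release nothing at time $1$, and at time $2$ release $m$ jobs with $p=2$, $d=4$. This is feasible on $m$ machines: in $[0,2]$ run B on $m/2$ machines and A on the other $m/2$, two A jobs per machine; then run the new jobs in $[2,4]$. The type B jobs have total work $m$. In $[1,2]$ at most $m/2$ units of B are done, since there are $m/2$ such jobs and none runs on two machines at once. So at time $2$ at least $\frac m2-\beta$ units of B remain, and all of this is due by time $4$. Capacity in $[2,4]$ gives
$$2M\ge2m+\tfrac m2-\beta .$$

**Step 4: combine.** The two continuations are indistinguishable before time $1$, so both constraints hold for the same $\alpha,\beta$. Inserting $\beta\le2M-2m$ gives $2M\ge\frac52m-(2M-2m)$, that is, $4M\ge\frac92m$ and $M\ge\frac98m$. For $m=2$ this is $M\ge\frac94$, so $M\ge3$. With $M=\lfloor2c\rfloor$ this means $\lfloor2c\rfloor\ge3$, so $c\ge\frac32$. $\square$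

Theorems 1 and 3 together place the best constant in $[\frac32,27]$; its value is not determined here.
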